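\title{Linear relations between completely additive functions at consecutive integers}

\begin{abstract}
Let $f_0,\dots,f_k$ be real-valued completely additive functions and let $\Gamma$ be a real number such that $f_0(n)+f_1(n+1)+\dots+f_k(n+k)+\Gamma$ is an integer for every positive integer $n$. We prove, for every $k\ge0$, that $\Gamma$ and all values $f_j(n)$ are integers. More generally, if completely additive functions $F_0,\dots,F_k$ with values in an arbitrary abelian group satisfy $\sum_j F_j(n+j)=c$ outside a set of logarithmic density zero, then all $F_j$ and $c$ vanish. The proof reduces to the groups $\mathbb Z[1/\ell]/\mathbb Z$, separates the functions by an entropy decrement argument and the Green--Tao theorem on linear equations in primes, and solves the resulting equation $\Delta^{k+1}F=0$ with theorems of Matom\"aki--Radziwi{\l}{\l} and Tao.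
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Throughout, $\mathbb N=\{1,2,\dots\}$ and $p$ denotes a prime. A function $F$ from $\mathbb N$ to an abelian group $A$ is \emph{completely additive} if $F(nm)=F(n)+F(m)$ for all $n,m\in\mathbb N$. Then $F(1)=0$ and $F(n)=\sum_p v_p(n)F(p)$, where $v_p(n)$ is the exponent of $p$ in $n$, and the values $F(p)$ may be prescribed freely. Examples are $\log n$ and $v_p(n)$. Such a function sees only the factorization of $n$, and one may ask whether it can nevertheless be tied to the additive structure of the integers. The simplest tie is a linear relation between values at consecutive integers. The following was posed as Conjecture~4 in \cite{problem}.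

\begin{quote}
\emph{Let $k\ge0$. If the completely additive functions $f_0,\dots,f_k:\mathbb N\to\mathbb R$ and the real number $\Gamma$ satisfy
\[
f_0(n)+f_1(n+1)+\dots+f_k(n+k)+\Gamma\in\mathbb Z\qquad\text{for all }n\in\mathbb N,
\]
then $\Gamma\in\mathbb Z$ and $f_j(n)\in\mathbb Z$ for all $n\in\mathbb N$ and all $j$.}
\end{quote}

The case $\Gamma=0$ is K\'atai's conjecture, which is known for $k=2$ and $k=3$. We prove the conjecture for every $k$, in a stronger form. Call a set $S\subset\mathbb N$ \emph{negligible} if it has logarithmic density zero, that is, $\sum_{n\le x,\,n\in S}1/n=o(\log x)$ as $x\to\infty$. A statement holds \emph{for almost all $n$} if it holds outside a negligible set.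

\begin{theorem}\label{thm:main}
Let $k\ge0$, let $A$ be any abelian group, let $F_0,\dots,F_k:\mathbb N\to A$ be completely additive, let $c\in A$, and suppose that
\begin{equation}\label{eq:relation}
\sum_{j=0}^kF_j(n+j)=c\qquad\text{for almost all }n.
\end{equation}
Then $F_0=\dots=F_k=0$ and $c=0$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture above holds for every integer $k\ge0$.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} with $A=\mathbb R/\mathbb Z$, $F_j=f_j\bmod1$ and $c=-\Gamma\bmod1$.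
\end{proof}

The answer is the one a probabilist would guess. A prime $p>k$ divides at most one of $n,n+1,\dots,n+k$, so the factorizations of these integers should be nearly independent; a sum of independent terms is constant only if each term is; and a constant completely additive function is $F(1)=0$. When there are no exceptional $n$, the first two cases can be done by hand. For $k=0$, the choice $n=1$ gives $c=0$ and so $F_0=0$.

\begin{example}\label{ex:k1}
Let $F_0(n)+F_1(n+1)=c$ for all $n$. Since $n(n+2)+1=(n+1)^2$, the relation at $n(n+2)$ reads $F_0(n)+F_0(n+2)+2F_1(n+1)=c$. Subtracting twice the relation at $n$ eliminates $F_1$ and leaves $F_0(n+2)-F_0(n)=-c$. At even arguments this says $F_0(n+1)-F_0(n)=F_0(2n+2)-F_0(2n)=-c$, and adding two consecutive instances gives $F_0(n+2)-F_0(n)=-2c$. Hence $c=0$, $F_0$ is constant and equal to $F_0(1)=0$, and then $F_1(n+1)=0$ for all $n$.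
\end{example}

This computation has the shape of the general proof: eliminate all functions but one, obtain a difference equation with a bounded step, reduce the step to $1$ by a dilation, and solve the equation. The quadratic identity itself is of no use for Theorem~\ref{thm:main}, since the integers $n(n+2)$ form a negligible set and may all be exceptional; we replace it by linear identities between primes. The exceptional set is not a luxury: our elimination yields the difference equation only for almost all $n$, even when \eqref{eq:relation} has no exceptions.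

Two examples show what the hypotheses exclude.

\begin{remark}[Complete additivity is needed]
The function $f(n)=\frac12\cdot1_{2\mid n}$ satisfies $f(nm)=f(n)+f(m)$ for coprime $n,m$. It is not integer-valued, yet $f(n)+f(n+1)+\frac12=1$ and $f(n)+f(n+2)\in\mathbb Z$ for all $n$.
\end{remark}

\begin{remark}[Exact equality is needed]\label{rem:log}
Let $k\ge1$, $\tau\in\mathbb R$ and $f_j(n)=(-1)^{k-j}\binom kj\tau\log n$. Then $\sum_jf_j(n+j)$ is the $k$-th difference of $\tau\log n$, which is $O(n^{-k})$ by the mean value theorem. So in $\mathbb R/\mathbb Z$ the relation has nonzero approximate solutions. The analytic tools below prove approximate statements, and a main point of the proof is to recover exactness afterwards.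
\end{remark}

Write $\Delta_dF(n)=F(n+d)-F(n)$ and $\Delta=\Delta_1$; these operators commute. In Section~\ref{sec:reduction} we reduce Theorem~\ref{thm:main} to functions with values in $\mathbb Z[1/\ell]/\mathbb Z$ for a prime $\ell$, and to two statements about them. The first (Proposition~\ref{prop:sep}, proved in Sections~\ref{sec:dilation}--\ref{sec:elim}) says that \eqref{eq:relation} forces $\Delta^{k+1}F_j(n)=0$ for almost all $n$, for each $j$ separately. The second (Theorem~\ref{thm:poly}, proved in Sections~\ref{sec:poly}--\ref{sec:order}) says that this equation has only the zero solution.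

\section{Logarithmic averages and the reduction to $\mathbb Z[1/\ell]/\mathbb Z$}\label{sec:reduction}

For $x\ge1$ put
\[
L_x=\sum_{n\le x}\frac1n,\qquad \mathbb E_xf=\frac1{L_x}\sum_{n\le x}\frac{f(n)}n,\qquad \mathbb P_x(S)=\mathbb E_x1_S .
\]
Thus $\log x\le L_x\le1+\log x$, the measure $\mathbb P_x$ is a probability measure, and $S$ is negligible if and only if $\mathbb P_x(S)\to0$. A finite union of negligible sets is negligible, and $\mathbb N$ is not. We write $e(t)=e^{2\pi it}$ for $t\in\mathbb R/\mathbb Z$. Logarithmic averages suit the problem because they tolerate both translations and dilations.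

\begin{lemma}\label{lem:log}
\begin{enumerate}
\item[(a)] If $|f|\le1$ and $h\ge0$ is an integer, then $|\mathbb E_xf(\cdot+h)-\mathbb E_xf|\le 3h/L_x$.
\item[(b)] If $S$ is negligible, $d\ge1$ and $b\in\mathbb Z$, then $dS=\{dm:m\in S\}$ and $\{n:dn+b\in S\}$ are negligible.
\item[(c)] For $d\ge1$ and $b\in\mathbb Z$ we have $\mathbb P_x(n\equiv b\bmod d)\to1/d$.
\item[(d)] If $F:\mathbb N\to A$ is completely additive and $F(n)=c$ for almost all $n$, then $F=0$ and $c=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $h\ge1$. We compare $\sum_{h<m\le x+h}f(m)/(m-h)$ with $\sum_{m\le x}f(m)/m$. The difference is at most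
\[
\sum_{m>h}\Big(\frac1{m-h}-\frac1m\Big)+\sum_{m\le h}\frac1m+\sum_{x<m\le x+h}\frac1m\le 3L_h\le3h,
\]
because the first sum telescopes to $L_h$.

(b) We have $\sum_{m\in S,\,dm\le x}1/(dm)\le\sum_{m\in S,\,m\le x}1/m=o(\log x)$. Next, with $d'=d+|b|$ we have $dn+b\le d'n$, so $\sum_{n\le x,\,dn+b\in S}1/n\le d'\sum_{m\le d'x,\,m\in S}1/m=o(\log x)$.

(c) By (a), the $d$ residue classes have $\mathbb P_x$-measures that differ by at most $3d/L_x$, and these measures add up to $1$.

(d) Given $a\in\mathbb N$, part (b) yields $n$ with $F(n)=F(an)=c$, so $F(a)=0$. Hence $F=0$ and $c=0$.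
\end{proof}

Part (d) is the case $k=0$ of Theorem~\ref{thm:main}. From now on $k\ge1$.

For a prime $\ell$ let
\[
T_\ell=\mathbb Z[1/\ell]/\mathbb Z=\{r/\ell^m\bmod1:\ r\in\mathbb Z,\ m\ge0\}\subset\mathbb R/\mathbb Z .
\]
We use three properties of this group.
\begin{enumerate}
\item[(T1)] Every element is killed by a power of $\ell$. Multiplication by an integer prime to $\ell$ is therefore injective; it is bijective on each finite subgroup $\ell^{-m}\mathbb Z/\mathbb Z$, hence on $T_\ell$.
\item[(T2)] $T_\ell$ is divisible, by (T1) and $r/\ell^m=\ell\cdot r/\ell^{m+1}$. Divisible groups are injective: every homomorphism from a subgroup of an abelian group $A$ to a divisible group extends to $A$.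
\item[(T3)] The ring $\mathbb Z_\ell$ of $\ell$-adic integers, the compatible sequences $u=(u_m)$ with $u_m\in\mathbb Z/\ell^m$, acts on $T_\ell$ by endomorphisms: $ua=u_ma$ for any $m$ with $\ell^ma=0$. Under the Haar probability measure $du$ each $u_m$ is uniform on $\mathbb Z/\ell^m$, so
\[
\int_{\mathbb Z_\ell}e(ua)\,du=\ell^{-m}\sum_{j\bmod\ell^m}e(ja)=1_{a=0}.
\]
\end{enumerate}
Property (T2) lets us detect any nonzero element of any abelian group in some $T_\ell$; (T3) will turn approximate equations into exact ones; and (T1) lets us kill the values of a function at all small primes by multiplying it by $\ell^m$.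

\begin{proposition}\label{prop:sep}
Let $\ell$ be a prime, $k\ge1$ and $K=k+1$. Let $F_0,\dots,F_k:\mathbb N\to T_\ell$ be completely additive and satisfy \eqref{eq:relation} with $c\in T_\ell$. Then for each $j$ we have $\Delta^KF_j(n)=0$ for almost all $n$.
\end{proposition}

\begin{theorem}\label{thm:poly}
Let $\ell$ be a prime and $K\ge1$. If $F:\mathbb N\to T_\ell$ is completely additive and $\Delta^KF(n)=0$ for almost all $n$, then $F=0$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:sep} and Theorem~\ref{thm:poly}]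
Suppose that some element $a$ among the values $F_j(n)$ and $c$ is nonzero. Let $\ell$ be a prime dividing the order of $a$, or any prime if the order is infinite. Then $a\mapsto1/\ell$ defines a homomorphism from the subgroup generated by $a$ to $T_\ell$, and by (T2) it extends to $\pi:A\to T_\ell$. The functions $\pi F_j$ are completely additive and satisfy \eqref{eq:relation} with $\pi c$ in place of $c$. By Proposition~\ref{prop:sep} and Theorem~\ref{thm:poly} all $\pi F_j$ vanish, and then $\pi c=0$ by \eqref{eq:relation}. So $\pi(a)=0$, which contradicts $\pi(a)=1/\ell$.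
\end{proof}

\section{Dilating the relation}\label{sec:dilation}

Fix $k\ge1$ and put
\[
K=k+1,\qquad w=(k+1)!,\qquad W=w\cdot k!.
\]
The analytic part of Proposition~\ref{prop:sep} holds for functions with values in the whole circle.

\begin{proposition}\label{prop:approx}
Let $\varphi_0,\dots,\varphi_k:\mathbb N\to\mathbb R/\mathbb Z$ be completely additive with $\sum_j\varphi_j(n+j)=c$ for almost all $n$. Then for each $j$,
\[
\lim_{x\to\infty}\mathbb E_x\big|e\big(\Delta_W^K\varphi_j(n)\big)-1\big|^2=0 .
\]
\end{proposition}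

The conclusion alone cannot give $\varphi_j=0$, since $\varphi_j=\tau\log n$ satisfies it. For functions with values in $T_\ell$, however, we may apply the proposition to all the multiples $uF_j$ with $u\in\mathbb Z_\ell$ and average over $u$. Integer multiples would not suffice: if $a_n\to0$ in $\mathbb R/\mathbb Z$, then $e(ua_n)\to1$ for every integer $u$.

\begin{proof}[Proof of Proposition~\ref{prop:sep} from Proposition~\ref{prop:approx}]
Fix $j$ and put $a_n=\Delta_W^KF_j(n)\in T_\ell$. For $u\in\mathbb Z_\ell$ the functions $uF_0,\dots,uF_k$ are completely additive and satisfy \eqref{eq:relation} with $uc$. Proposition~\ref{prop:approx} and the Cauchy--Schwarz inequality give $\mathbb E_x\,e(ua_n)\to1$ for every $u$. For fixed $x$ the function $u\mapsto\mathbb E_x\,e(ua_n)$ depends only on one coordinate $u_m$ and is bounded by $1$, and by (T3) its integral is $\mathbb P_x(a_n=0)$. Dominated convergence along any sequence $x\to\infty$ gives $\mathbb P_x(a_n=0)\to1$, so $a_n=0$ for almost all $n$, and by Lemma~\ref{lem:log}(b) also $a_{Wn}=0$ for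 almost all $n$. Finally, $F_j(Wn+Wi)=F_j(W)+F_j(n+i)$ and $\sum_i(-1)^{K-i}\binom Ki=0$ give
\[
a_{Wn}=\sum_{i=0}^K(-1)^{K-i}\binom KiF_j(Wn+Wi)=\Delta^KF_j(n).\qedhere
\]
\end{proof}

It remains to prove Proposition~\ref{prop:approx}. Let $R$ be the negligible set of exceptions. The only input is complete additivity: if $p\mid n$ and $n/p\notin R$, then $\varphi_j(n+jp)=\varphi_j(p)+\varphi_j(n/p+j)$, and therefore
\begin{equation}\label{eq:dilated}
\sum_{j=0}^k\varphi_j(n+jp)=C(p):=c+\sum_{j=0}^k\varphi_j(p).
\end{equation}
Each prime gives a new relation, with step $p$ in place of $1$, and we want to subtract these relations from one another.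

To see the idea, take $k=1$, so $w=W=2$, and pretend that \eqref{eq:dilated} holds for \emph{all} $n$ when $p\in\{7,13,19,23\}$. Subtracting $\varphi_0(n)+\varphi_1(n+7)=C(7)$ from the other three relations removes $\varphi_0$ and shows that $\Delta_6\varphi_1$, $\Delta_{12}\varphi_1$ and $\Delta_{16}\varphi_1$ are constant. Since $6+12-16=2$, we have
\[
\Delta_2\varphi_1(n+16)=\Delta_6\varphi_1(n+12)+\Delta_{12}\varphi_1(n)-\Delta_{16}\varphi_1(n),
\]
so $\Delta_2\varphi_1$ is constant and $\Delta_2^2\varphi_1=0$. To isolate $\varphi_0$ instead, write the relations as $\varphi_0(n-p)+\varphi_1(n)=C(p)$ before subtracting.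

Two things have to be supplied.
\begin{enumerate}
\item[(i)] The relation \eqref{eq:dilated} is known only for $p\mid n$. In Section~\ref{sec:entropy} we show that at a suitable scale $N$ it holds approximately for most $n$, without the divisibility condition, for all but a proportion about $\eta$ of the primes in $(N,2N]$. We control neither $N$ nor the set $\mathcal P$ of good primes.
\item[(ii)] The final step must be bounded independently of $\eta$ and $N$. A step $d$ is reduced to $1$ by restricting to multiples of $d$, which multiplies the mean square error by $d$, so a step that grows as $\eta\to0$ is useless. A pair $\varpi,\varpi+2$ in $\mathcal P$ would give a bounded step at once, but the theorem of Green and Tao does not apply to two forms with the same linear part. It does apply to the four forms $\varpi$, $\varpi+s$, $\varpi+t$, $\varpi+s+t-w$, which produce the step $w$ as above. Here $w$ must be even, since $\varpi$ is odd and $s,t$ are even. Section~\ref{sec:config} finds the $k$-fold version of this pattern inside $\mathcal P$.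
\end{enumerate}

\section{Removing the divisibility condition}\label{sec:entropy}

Keep the notation of Proposition~\ref{prop:approx} and put $g_j(n)=e(\varphi_j(n))$, $\gamma(p)=e(C(p))$.

\begin{lemma}\label{lem:entropy}
Let $0<\eta<1$, $N_0\ge1$ and $x_i\to\infty$. After passing to a subsequence of $(x_i)$ there are an integer $N\ge N_0$ and a set $\mathcal P$ of primes in $(N,2N]$, omitting at most $\eta N/\log N$ of the primes in $(N,2N]$, such that for all $p\in\mathcal P$
\[
\limsup_{i\to\infty}\ \mathbb E_{x_i}\Big|\prod_{j=0}^kg_j(n+jp)-\gamma(p)\Big|^2\le\eta .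
\]
\end{lemma}

Look at the values of the $g_j$ in a window $n+1,\dots,n+m$ of length about $N$. By \eqref{eq:dilated}, the relation with step $p$ holds at the position $n+h$ of the window with $p\mid n+h$. If the values in the window are nearly independent of $n\bmod p$, this position is not special, and the relation holds at most positions. For a single $p$ the window may well reveal the residue: if $\varphi_j=\frac12v_p$, then $g_j=-1$ only at multiples of $p$. But a window cannot carry much information about many primes at every scale, because each such scale lowers the entropy per unit length, which starts bounded and stays nonnegative.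

We recall the facts on entropy that are needed. For random variables $X,Y$ with finitely many values,
\[
\mathbf H(X)=-\sum_a\mathbb P(X=a)\log\mathbb P(X=a),\qquad\mathbf H(X|Y)=\mathbf H(X,Y)-\mathbf H(Y),
\]
and the mutual information is $\mathbf I(X;Y)=\mathbf H(X)-\mathbf H(X|Y)=\mathbf H(Y)-\mathbf H(Y|X)\ge0$. One has $0\le\mathbf H(X)\le\mathbf H(X,Y)$; $\mathbf H(X)\le\log r$ if $X$ takes $r$ values, with equality if $X$ is uniform; $\mathbf H(X_1,\dots,X_a|Y)\le\sum_i\mathbf H(X_i|Y)$; and $\mathbf H(X_1,\dots,X_a)=\sum_i\mathbf H(X_i)$ for independent $X_i$. Pinsker's inequality states that if $Y'$ has the law of $Y$ and is independent of $X$, then $|\mathbb P((X,Y)\in S)-\mathbb P((X,Y')\in S)|\le\sqrt{\mathbf I(X;Y)/2}$ for every set $S$. Since $\mathbb Ef=\int_0^4\mathbb P(f>y)\,dy$ for $f$ with values in $[0,4]$, it follows that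
\begin{equation}\label{eq:pinsker}
|\mathbb Ef(X,Y)-\mathbb Ef(X,Y')|\le4\sqrt{\mathbf I(X;Y)}\qquad(0\le f\le4).
\end{equation}

\begin{proof}[Proof of Lemma~\ref{lem:entropy}]
\emph{A stationary limit.} Entropy needs finitely many values, so we discretize. Put $\varepsilon=\eta^2/256$ and fix an integer $J$ with $\delta:=2\pi K/J\le\sqrt\eta/4$. Let $\tilde g_j(n)$ be a $J$-th root of unity with $|\tilde g_j(n)-g_j(n)|\le2\pi/J$, and let $\Xi(n)=(\tilde g_0(n),\dots,\tilde g_k(n))$. Replacing the $K$ unimodular factors $g_j$ of a product by $\tilde g_j$ changes the product by at most $\delta$.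

Let $n$ have the law $\mathbb P_{x_i}$. By a diagonal argument there is a subsequence along which the joint law of every finite subfamily of the variables $\Xi(n+h)$ $(h\ge1)$ and $n\bmod p$ ($p$ prime) converges. Let $(\Xi_h)_{h\ge1}$, $(r_p)_p$ be random variables with the limiting finite-dimensional laws; only finitely many of them enter any computation below. By Lemma~\ref{lem:log}(c) and the Chinese remainder theorem, the $r_p$ are independent and uniform on $\mathbb Z/p$. By Lemma~\ref{lem:log}(a), the system is stationary: for each $a\ge0$, the family $((\Xi_{h+a})_h,(r_p+a)_p)$ has the same law as $((\Xi_h)_h,(r_p)_p)$.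

\emph{Choosing the scale.} Let $X_m=(\Xi_1,\dots,\Xi_m)$, $\mathsf h(m)=\mathbf H(X_m)/m\le K\log J$, and $Y_N=(r_p)_{N<p\le2N}$. Take $m=2KN$ and $a\ge1$, and cut $X_{am}$ into $a$ blocks of length $m$. The block that starts after position $im$, together with $Y_N$ shifted by $im$, has the law of $(X_m,Y_N)$, and the shift is a bijective function of $Y_N$. So each block has conditional entropy $\mathbf H(X_m|Y_N)$ given $Y_N$, and
\[
\mathbf H(X_{am})\le\mathbf H(X_{am}|Y_N)+\mathbf H(Y_N)\le a\big(\mathbf H(X_m)-\mathbf I(X_m;Y_N)\big)+\mathbf H(Y_N).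
\]
The product of the primes in $(N,2N]$ divides $\binom{2N}N\le4^N$, so $\mathbf H(Y_N)=\sum_{N<p\le2N}\log p\le2N\le m$. Dividing by $am$,
\[
\mathsf h(am)\le\mathsf h(m)-\frac{\mathbf I(X_m;Y_N)}m+\frac1a .
\]
Let $N_1\ge\max(N_0,2)$ be an integer, $N_{i+1}=(i+1)^2N_i$ and $m_i=2KN_i$. Summing the last inequality over $i\ge1$ with $a=(i+1)^2$ gives
\[
\sum_{i\ge1}\frac{\mathbf I(X_{m_i};Y_{N_i})}{m_i}\le K\log J+\sum_{i\ge1}\frac1{(i+1)^2}<\infty .
\]
The scales grow fast enough for the errors $1/a$ to be summable, and slowly enough that $\sum_i1/\log N_i=\infty$, because $\log N_i=\log N_1+2\log i!\le\log N_1+2i\log i$. Hence some $N=N_i$, with $m=2KN$, satisfies $\mathbf I(X_m;Y_N)\le\varepsilon\eta N/\log N$; otherwise the $i$-th term would exceed $\varepsilon\eta/(2K\log N_i)$ for all $i$.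

\emph{The good primes.} Since the $r_p$ are independent,
\[
\mathbf I(X_m;Y_N)=\mathbf H(Y_N)-\mathbf H(Y_N|X_m)\ge\sum_{N<p\le2N}\big(\mathbf H(r_p)-\mathbf H(r_p|X_m)\big)=\sum_{N<p\le2N}\mathbf I(X_m;r_p).
\]
Let $\mathcal P$ be the set of primes $p\in(N,2N]$ with $\mathbf I(X_m;r_p)\le\varepsilon$. It omits at most $\eta N/\log N$ primes.

\emph{Transfer.} Fix $p\in\mathcal P$. For $r\in\mathbb Z/p$ let $h(r)\in\{1,\dots,p\}$ satisfy $h(r)\equiv-r$, and put $\Psi(X_m,r)=\prod_j\tilde g_{j,h(r)+jp}$, where $\tilde g_{j,h}$ is the $j$-th entry of $\Xi_h$. All indices are at most $Kp\le2KN=m$, which is why the window has this length. If $h=h(n\bmod p)$, then $p\mid n+h$, and \eqref{eq:dilated} at $n+h$ gives $|\prod_j\tilde g_j(n+h+jp)-\gamma(p)|\le\delta$ unless $n+h\in pR$. The set of $n$ with $n+h\in pR$ for some $h\le p$ is negligible by Lemma~\ref{lem:log}(b). In the limit, $|\Psi(X_m,r_p)-\gamma(p)|\le\delta$ almost surely. Let $r'$ be uniform on $\mathbb Z/p$ and independent of $X_m$. By \eqref{eq:pinsker} and stationarity,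
\[
\delta^2+4\sqrt\varepsilon\ \ge\ \mathbb E|\Psi(X_m,r')-\gamma(p)|^2=\frac1p\sum_{h=1}^p\mathbb E\Big|\prod_j\tilde g_{j,h+jp}-\gamma(p)\Big|^2=\mathbb E\Big|\prod_j\tilde g_{j,1+jp}-\gamma(p)\Big|^2 .
\]
The right side is the limit of $\mathbb E_{x_i}|\prod_j\tilde g_j(n+1+jp)-\gamma(p)|^2$, and Lemma~\ref{lem:log}(a) replaces $n+1$ by $n$. Returning from $\tilde g_j$ to $g_j$ by the triangle inequality in $L^2$,
\[
\limsup_i\Big(\mathbb E_{x_i}\Big|\prod_jg_j(n+jp)-\gamma(p)\Big|^2\Big)^{1/2}\le\delta+\big(\delta+2\varepsilon^{1/4}\big)\le\sqrt\eta.\qedhere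
\]
\end{proof}

\section{A configuration of good primes}\label{sec:config}

To isolate one function we must eliminate $k$ others, and each elimination needs its own copy of the pattern $0,s,t,s+t-w$. For $v=(\varpi,s_1,\dots,s_k,t_1,\dots,t_k)$ and $a,b\in\{0,1\}^k$ let
\[
\psi_{a,b}(v)=\varpi+\sum_{i=1}^k(a_is_i+b_it_i-a_ib_iw).
\]
These $4^k$ forms are the sums $\varpi+\sum_i\sigma_i$ with $\sigma_i\in\{0,s_i,t_i,s_i+t_i-w\}$.

\begin{lemma}\label{lem:config}
There is $\eta_0(k)>0$ with the following property. If $0<\eta\le\eta_0(k)$, $N\ge N_0(k,\eta)$, and $\mathcal P$ is a set of primes in $(N,2N]$ omitting at most $\eta N/\log N$ of them, then there is an integer vector $v$ with $s_i,t_i>0$, $s_i+t_i>w$, and $\psi_{a,b}(v)\in\mathcal P$ for all $a,b$.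
\end{lemma}

Let $\Lambda$ be the von Mangoldt function, equal to $\log p$ at the powers $p^m$ $(m\ge1)$ and to $0$ at all other integers, including those $\le0$. We use the Main Theorem of \cite{GT10}, which is unconditional by \cite{GT12} and \cite{GTZ12}.

\begin{theorem}[Green--Tao]\label{thm:GT}
Let $\psi_1,\dots,\psi_t:\mathbb Z^d\to\mathbb Z$ be affine forms whose linear parts have coefficients bounded by $C_0$, are nonzero, and are pairwise non-proportional over $\mathbb Q$, and whose constant terms are bounded by $C_0N$. Let $\mathcal K\subset[-N,N]^d$ be convex. Then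
\[
\sum_{v\in\mathcal K\cap\mathbb Z^d}\prod_{i=1}^t\Lambda(\psi_i(v))=\beta_\infty\prod_p\beta_p+o_{t,d,C_0}(N^d),
\]
where $\beta_\infty=\operatorname{vol}(\mathcal K\cap\{\psi_i>0\text{ for all }i\})$ and $\beta_p$ is the mean of $\prod_i\frac p{p-1}1_{p\nmid\psi_i(v)}$ over $v\in(\mathbb Z/p)^d$.
\end{theorem}

Both systems to which we apply the theorem have the following property: \emph{the linear parts have first coefficient $1$ and are pairwise distinct modulo every prime.} Two vectors with first coordinate $1$ are proportional only if they are equal, so the linear parts are pairwise non-proportional over $\mathbb Q$ and pairwise linearly independent modulo each $p$. Hence, for $v$ uniform in $(\mathbb Z/p)^d$, each form vanishes with probability $1/p$ and each pair with probability $1/p^2$. By inclusion--exclusion, the probability that no form vanishes lies between $1-t/p$ and $1-t/p+\binom t2/p^2$. Multiplying by $(1-1/p)^{-t}=1+t/p+O_t(p^{-2})$ gives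
\begin{equation}\label{eq:local}
\beta_p=1+O_t(p^{-2}).
\end{equation}

\begin{proof}[Proof of Lemma~\ref{lem:config}]
We count all prime configurations with the weight $\Lambda$, and show that those which meet the complement of $\mathcal P$ carry only part of the total weight.

\emph{All configurations.} Let $\mathcal K\subset[-2N,2N]^{2k+1}$ be the box $\varpi\in[1.1N,1.2N]$, $s_i,t_i\in[\frac N{40k},\frac N{20k}]$. For $N$ large, $s_i+t_i>w$ on $\mathcal K$, so $0\le\sum_i\sigma_i\le2k\cdot\frac N{20k}=0.1N$ and all forms take values in $[1.1N,1.3N]$. The linear parts are the distinct $0/1$ vectors $(1,a,b)$, so \eqref{eq:local} holds. Moreover $\beta_p>0$ for every $p$, and here the choice $w=(k+1)!$ is used. Take $s_i\equiv t_i\equiv0$, so that each form is $\equiv\varpi-mw$ for some $m\in\{0,\dots,k\}$. If $p\mid w$, take $\varpi\equiv1$, and all forms are $\equiv1$. If $p\nmid w$, then $p>k+1$, so some residue $\varpi$ avoids the $k+1$ residues $mw$. Thus $\prod_p\beta_p$ is a positive constant depending only on $k$, and $\beta_\infty=0.1N(N/40k)^{2k}$.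 Theorem~\ref{thm:GT}, at the scale $2N$, gives $c_k>0$ with
\begin{equation}\label{eq:total}
\sum_{v\in\mathcal K}\prod_{a,b}\Lambda(\psi_{a,b}(v))\ge c_kN^{2k+1}\qquad(N\text{ large}).
\end{equation}

\emph{The bad integers.} Let $\mathcal B$ be the set of $n\in(N,2N]$ with $\Lambda(n)\ne0$ and $n\notin\mathcal P$. It consists of at most $\eta N/\log N$ primes and of powers $p^m$ with $m\ge2$. By Chebyshev's bound $\sum_{p\le y}\log p\ll y$, the latter contribute $O(\sqrt N)$ to $\sum\Lambda(n)$. Hence
\[
\sum_{n\in\mathcal B}\Lambda(n)\le\eta N\frac{\log2N}{\log N}+O(\sqrt N)\le2\eta N\qquad(N\ge N_0(k,\eta)).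
\]

\emph{Configurations through bad integers.} We do not know which primes are bad, so we must exclude that a few primes lie on most configurations; a second moment bound does this. Fix one form $\psi_0$ and use the coordinates $n=\psi_0(v)$, $y=(s_1,\dots,t_k)$. This is an affine bijection of $\mathbb Z^{2k+1}$, and it maps $\mathcal K$ onto a convex set $\mathcal K'$. Every other form $\psi$ becomes $n+\lambda_\psi(y)$, where $\lambda_\psi=\psi-\psi_0$ has constant term $O_k(1)$. If $\psi_0=\psi_{a^0,b^0}$, the linear part of $\lambda_{\psi_{a,b}}$ is $(a-a^0,b-b^0)$. These vectors and their pairwise differences are nonzero with entries in $\{-1,0,1\}$, so they are nonzero and pairwise distinct modulo every prime. Put $\rho(n)=\sum_{y:(n,y)\in\mathcal K'}\prod_{\psi\ne\psi_0}\Lambda(n+\lambda_\psi(y))$. By the Cauchy--Schwarz inequality,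
\[
\sum_{v\in\mathcal K}1_{\mathcal B}(\psi_0(v))\prod_\psi\Lambda(\psi(v))=\sum_{n\in\mathcal B}\Lambda(n)\rho(n)\le\Big(\sum_{n\in\mathcal B}\Lambda(n)\Big)^{1/2}\Big(\sum_n\Lambda(n)\rho(n)^2\Big)^{1/2}.
\]
Expanding the square, the last sum runs over the lattice points $(n,y,y')$ of the convex set $\{(n,y)\in\mathcal K',\,(n,y')\in\mathcal K'\}\subset[-2N,2N]^{4k+1}$, with the forms $n$, $n+\lambda_\psi(y)$, $n+\lambda_\psi(y')$ for $\psi\ne\psi_0$. Their linear parts have the shapes $(1,0,0)$, $(1,\lambda,0)$, $(1,0,\lambda)$ with $\lambda$ as above, so they are pairwise distinct modulo every prime. By \eqref{eq:local}, $\prod_p\beta_p=O_k(1)$, and Theorem~\ref{thm:GT} bounds the sum by $C_kN^{4k+1}$ for $N$ large. The left side above is therefore at most $(2C_k\eta)^{1/2}N^{2k+1}$.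

Choose $\eta_0(k)$ with $4^k(2C_k\eta_0)^{1/2}<c_k$, taking the largest $C_k$ over the choices of $\psi_0$. Summing over the $4^k$ forms $\psi_0$ and comparing with \eqref{eq:total}, we find $v\in\mathcal K\cap\mathbb Z^{2k+1}$ with all $\Lambda(\psi_{a,b}(v))\ne0$ and no $\psi_{a,b}(v)$ in $\mathcal B$. All values lie in $(N,2N]$, so they lie in $\mathcal P$.
\end{proof}

\section{Elimination}\label{sec:elim}

\begin{proof}[Proof of Proposition~\ref{prop:approx}]
Let $0<\eta\le\eta_0(k)$ with $\eta<1$, and let $x_i\to\infty$. Apply Lemma~\ref{lem:entropy} with $N_0=N_0(k,\eta)$, pass to the subsequence, and let $v$ be given by Lemma~\ref{lem:config}.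

\emph{Almost constant functions.} Call $\theta:\mathbb N\to\mathbb R/\mathbb Z$ \emph{$\delta$-close to} $\alpha\in\mathbb R/\mathbb Z$ if $\limsup_i(\mathbb E_{x_i}|e(\theta(n))-e(\alpha)|^2)^{1/2}\le\delta$, and \emph{$\delta$-constant} if it is $\delta$-close to some $\alpha$. By Lemma~\ref{lem:log}(a), for $h\ge0$ the function $\theta(\cdot+h)$ is $\delta$-close to $\alpha$ if and only if $\theta$ is. If $\theta,\theta'$ are $\delta$-close to $\alpha$ and $\delta'$-close to $\alpha'$, then $\theta\pm\theta'$ is $(\delta+\delta')$-close to $\alpha\pm\alpha'$; this follows from $|zz'-\zeta\zeta'|\le|z-\zeta|+|z'-\zeta'|$ and $|\bar z-\bar\zeta|=|z-\zeta|$ for unimodular numbers. Lemma~\ref{lem:entropy} says that $n\mapsto\sum_j\varphi_j(n+jp)$ is $\sqrt\eta$-constant for $p\in\mathcal P$.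

\emph{Removing the other functions.} Fix $j^*\in\{0,\dots,k\}$, write $\varphi=\varphi_{j^*}$, let $I=\{0,\dots,k\}\setminus\{j^*\}$, and index the $k$ pairs $(s_i,t_i)$ by $i\in I$. If we increase $p$ by $\sigma$ and decrease $n$ by $i\sigma$, the argument $n+jp$ of $\varphi_j$ moves by $(j-i)\sigma$. So the argument of $\varphi_i$ stays fixed, and subtracting the two relations removes $\varphi_i$. We do this for all $i\in I$ at once. Choose $\tau_i\in\{s_i,t_i,s_i+t_i-w\}$ for each $i\in I$; all $\tau_i$ are positive. For $S\subset I$ the number $p_S=\varpi+\sum_{i\in S}\tau_i$ is one of the values $\psi_{a,b}(v)$, so $p_S\in\mathcal P$. Let $B=k\sum_{i\in I}(s_i+t_i)$ and shift $n$ by $B-\sum_{i\in S}i\tau_i\ge0$ in the relation for $p_S$: the function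
\[
\Theta_S(n)=\sum_{j=0}^k\varphi_j\Big(n+B+j\varpi+\sum_{i\in S}(j-i)\tau_i\Big)
\]
is $\sqrt\eta$-constant, and so $\sum_{S\subset I}(-1)^{|I\setminus S|}\Theta_S$ is $2^k\sqrt\eta$-constant. For $j\in I$ and $S\not\ni j$, the terms $\varphi_j(\cdots)$ coming from $S$ and from $S\cup\{j\}$ have the same argument and opposite signs, so they cancel. The terms with $j=j^*$ add up to $\big(\prod_{i\in I}\Delta_{(j^*-i)\tau_i}\big)\varphi$ evaluated at $n+B+j^*\varpi$. Let $d_i=|j^*-i|\in\{1,\dots,k\}$. Since $\Delta_{-d}\psi(n)=-\Delta_d\psi(n-d)$, this equals $\pm\big(\prod_{i\in I}\Delta_{d_i\tau_i}\big)\varphi(n+h)$ with $h=B+j^*\varpi-\sum_{i>j^*}d_i\tau_i\ge0$. Therefore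
\begin{equation}\label{eq:elim}
\Big(\prod_{i\in I}\Delta_{d_i\tau_i}\Big)\varphi\ \text{ is $2^k\sqrt\eta$-constant for every choice of }\tau_i\in\{s_i,t_i,s_i+t_i-w\}.
\end{equation}

\emph{Bounded steps.} For any function $\psi$ and positive integers $d,s,t$ with $s+t>w$,
\[
\Delta_{dw}\psi\big(n+d(s+t-w)\big)=\Delta_{ds}\psi(n+dt)+\Delta_{dt}\psi(n)-\Delta_{d(s+t-w)}\psi(n),
\]
both sides being $\psi(n+ds+dt)-\psi(n+d(s+t-w))$. So if $\Delta_{ds}\psi$, $\Delta_{dt}\psi$ and $\Delta_{d(s+t-w)}\psi$ are $\delta$-constant, then $\Delta_{dw}\psi$ is $3\delta$-constant. Apply this to one index $i\in I$ at a time, with $\psi$ equal to the remaining $k-1$ difference operators applied to $\varphi$. Each application replaces $\tau_i$ by $w$ in \eqref{eq:elim}, for every choice of the $\tau$'s not yet replaced, and triples the error. After $k$ applications, $\theta=\big(\prod_{i\in I}\Delta_{d_iw}\big)\varphi$ is $6^k\sqrt\eta$-constant.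

Each $d_iw$ divides $W=w\cdot k!$, and $\Delta_W\psi(n)=\sum_{0\le r<W/d}\Delta_d\psi(n+rd)$ for $d\mid W$. Hence $\Delta_W^k\varphi$ is a sum of at most $W^k$ shifts of $\theta$ and is $6^kW^k\sqrt\eta$-constant. One more difference removes the unknown constant: $\Delta_W^K\varphi$ is $C\sqrt\eta$-close to $0$ with $C=2\cdot6^kW^k$, which depends only on $k$.

\emph{Conclusion.} Let $Q(x)=\mathbb E_x|e(\Delta_W^K\varphi(n))-1|^2$, and choose $(x_i)$ with $Q(x_i)\to\limsup_{x\to\infty}Q(x)$. Along a subsequence $\limsup_iQ(x_i)\le C^2\eta$, so $\limsup_xQ(x)\le C^2\eta$. Let $\eta\to0$.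
\end{proof}

This completes the proof of Proposition~\ref{prop:sep}.

\section{Local polynomials with values in $T_\ell$}\label{sec:poly}

We turn to Theorem~\ref{thm:poly}. Let $F:\mathbb N\to T_\ell$ be completely additive, and let $R=\{n:\Delta^KF(n)\ne0\}$ be negligible.

Consider first $K=1$. Without exceptions, $F(n)=F(1)=0$. With exceptions we know only that, for each fixed $H$, the function $F$ is constant on the window $[n,n+H]$ for almost all $n$; the constant may depend on the window. It is zero as soon as the window contains an integer at which $F$ vanishes for a multiplicative reason. If $F(p)=0$ for most primes $p$, then many integers are built from such primes only, and the theorem of Matom\"aki and Radziwi{\l}{\l} places them in most windows. We cannot assume this for $F$, but by (T1) it holds for $\ell^mF$ up to a height that tends to infinity with $m$. In Section~\ref{sec:bounded} we push this height to infinity for a fixed $m$, so that $\ell^mF=0$. In Section~\ref{sec:order} we treat functions of order $\ell$, where Tao's theorem supplies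 the multiplicative information.

For general $K$, constants are replaced by polynomials. A \emph{polynomial of degree $<K$} is a function $P(h)=\sum_{i<K}\binom hic_i$ of the integer $h\ge0$, with $c_i\in T_\ell$. Since $\Delta\binom hi=\binom h{i-1}$, we have $c_i=\Delta^iP(0)$.

\begin{lemma}\label{lem:newton}
Let $m\ge0$ and $\Phi=\ell^mF$. If $[n,n+H]\cap R=\emptyset$, then there is a polynomial $P$ of degree $<K$ with $\Phi(n+h)=P(h)$ for $0\le h\le H$. For fixed $H$, the condition $[n,n+H]\cap R=\emptyset$ holds for almost all $n$.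
\end{lemma}

\begin{proof}
Newton's formula reads $\Phi(n+h)=\sum_{i\le h}\binom hi\Delta^i\Phi(n)$. For $K\le i\le h$, $\Delta^i\Phi(n)$ is an integer combination of the elements $\ell^m\Delta^KF(n+r)$ with $0\le r\le i-K\le H$, which vanish. The last claim is Lemma~\ref{lem:log}(b), applied to $H+1$ shifts of $R$.
\end{proof}

The exceptional set here does not depend on $m$, which will allow $m$ to vary. A polynomial with many zeros need not vanish: in $T_2$, the polynomial $P(h)=h/2$ is zero at every even $h$. But it has bounded order and is periodic, with bounds that do not depend on $P$. Fix integers $M,\mu\ge0$ with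
\[
M=v_\ell\big(((4K)!)^K\big),\qquad\ell^\mu\ge K .
\]

\begin{lemma}\label{lem:poly}
Let $P$ be a polynomial of degree $<K$.
\begin{enumerate}
\item[(a)] If $H\ge20K$ and at least $H/2$ of the integers $h\in[0,H]$ satisfy $P(h)=0$, then $\ell^MP=0$.
\item[(b)] If $\ell^{M'}P(h)=0$ for $0\le h\le K$, then $P(h+\ell^{M'+\mu})=P(h)$ for all $h\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Cut the $H+1$ integers of $[0,H]$ into blocks of $4K$ consecutive integers and a remainder of fewer than $4K$. If every block had fewer than $K$ zeros, the number of zeros would be less than $\frac{H+1}4+4K$, which is at most $\frac H2$ for $H\ge16K+1$. So there are zeros $h_1<\dots<h_K$ with $h_K-h_1<4K$. Lift the $c_i$ to $\mathbb Z[1/\ell]$; this gives $\tilde P\in\mathbb Q[h]$ of degree $<K$ with $P=\tilde P\bmod1$ and $\tilde P(h_i)\in\mathbb Z$. In Lagrange's formula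
\[
\tilde P(h)=\sum_{i=1}^K\tilde P(h_i)\prod_{j\ne i}\frac{h-h_j}{h_i-h_j}
\]
each $h_i-h_j$ divides $(4K)!$, so $((4K)!)^K\tilde P(h)\in\mathbb Z$ for all integers $h$. Thus $((4K)!)^KP=0$, and by (T1) the factor prime to $\ell$ may be dropped.

(b) Each $c_i=\Delta^iP(0)$ is an integer combination of $P(0),\dots,P(i)$, so $\ell^{M'}c_i=0$. Put $D=\ell^{M'+\mu}$. Vandermonde's identity gives $\binom{h+D}i-\binom hi=\sum_{t=1}^i\binom Dt\binom h{i-t}$. For $1\le t<K\le\ell^\mu$ we have $v_\ell(t)<\mu$, and $t\binom Dt=D\binom{D-1}{t-1}$ shows that $v_\ell\binom Dt\ge M'+\mu-v_\ell(t)\ge M'$. Hence $\ell^{M'}$ divides $\binom{h+D}i-\binom hi$ for $i<K$.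
\end{proof}

\section{Bounded order}\label{sec:bounded}

A function $f$ on $\mathbb N$ is \emph{multiplicative} if $f(nm)=f(n)f(m)$ for coprime $n,m$. We use \cite[Theorem~1]{MR16}, which says that the mean of such a function over most short intervals is close to its mean over a long one.

\begin{theorem}[Matom\"aki--Radziwi{\l}{\l}]\label{thm:MR}
There are absolute constants $C,C'$ such that for every multiplicative $f:\mathbb N\to[-1,1]$, all $2\le H\le X$ and all $\delta>0$,
\[
\Big|\frac1H\sum_{n\le m\le n+H}f(m)-\frac1X\sum_{X\le m\le2X}f(m)\Big|\le\delta+C'\frac{\log\log H}{\log H}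
\]
for all but at most $CX\Big(\dfrac{(\log H)^{1/3}}{\delta^2H^{\delta/25}}+\dfrac1{\delta^2(\log X)^{1/50}}\Big)$ integers $n\in[X,2X]$.
\end{theorem}

The next lemma says that if $\ell^mF$ vanishes at most primes up to $z$, then it vanishes at almost all integers up to $z$, uniformly as $m$ and $z$ vary together. For $m\ge0$ let
\[
E_m=\{p:\ell^mF(p)\ne0\},\qquad\tau_m(z)=\sum_{p\in E_m,\ p\le z}\frac1p,
\]
and let $\mathcal N_m$ be the set of positive integers with no prime factor in $E_m$. Then $\ell^mF=0$ on $\mathcal N_m$, and $1_{\mathcal N_m}$ is multiplicative.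

\begin{lemma}\label{lem:spread}
Let $m_\nu\ge0$ and $z_\nu\to\infty$ be integers with $\limsup_\nu\tau_{m_\nu}(z_\nu)\le\frac1{10}$, and let $\Phi_\nu=\ell^{m_\nu}F$. Then $\mathbb P_{z_\nu}(\Phi_\nu(n)\ne0)\to0$.
\end{lemma}

\begin{proof}
Write $z,\Phi,E,\mathcal N$ for $z_\nu,\Phi_\nu,E_{m_\nu},\mathcal N_{m_\nu}$; all $o(1)$ terms refer to $\nu\to\infty$ with $\varepsilon$ and $H$ fixed. Let $\Pi=\ell^{M+\mu}$, which depends only on $K$ and $\ell$.

\emph{Most windows are good.} Let $0<\varepsilon<1$, and let $H\ge\Pi+20K$ be so large that $C'\frac{\log\log H}{\log H}\le\frac1{10}$. Call $n$ \emph{good} if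
\begin{equation}\label{eq:good}
[n,n+H]\cap R=\emptyset\qquad\text{and}\qquad\#\big(\mathcal N\cap[n,n+H]\big)\ge H/2 .
\end{equation}
Let $X$ be a power of $2$ with $z^\varepsilon\le X\le z/2$. Since $\pi(2X)=o(X)$, for $\nu$ large
\[
\#\{X\le n\le2X:n\notin\mathcal N\}\le\sum_{p\in E,\ p\le2X}\Big(\frac Xp+1\Big)\le\Big(\frac1{10}+o(1)\Big)X+\pi(2X)\le\frac X5,
\]
so the long mean of $1_{\mathcal N}$ is at least $\frac45$. By Theorem~\ref{thm:MR} with $\delta=\frac1{10}$, we have $\#(\mathcal N\cap[n,n+H])\ge\frac35H$ for all but $(\kappa_H+o(1))X$ integers $n\in[X,2X]$, where $\kappa_H=100\,C(\log H)^{1/3}H^{-1/250}\to0$ as $H\to\infty$, and $o(1)$ is uniform for $X\ge z^\varepsilon$. The exceptional $n$ in one block contribute at most $\kappa_H+o(1)$ to $\sum1/n$, and there are at most $\frac{\log z}{\log2}+1$ blocks; as $\frac1{\log2}<2$, their total $\mathbb P_z$-measure is at most $2\kappa_H+o(1)$. The blocks cover $[2z^\varepsilon,z/2]$, and $\mathbb P_z(n<2z^\varepsilon)\le\varepsilon+o(1)$, $\mathbb P_z(n>z/2)=o(1)$. The first condition in \eqref{eq:good}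 fails on a negligible set that does not depend on $\nu$. Altogether
\begin{equation}\label{eq:goodmeasure}
\mathbb P_z(n\text{ is not good})\le\varepsilon+2\kappa_H+o(1).
\end{equation}

\emph{Periodicity.} If $n$ is good, then by Lemma~\ref{lem:newton} $\Phi(n+h)=P(h)$ on $[0,H]$ for a polynomial $P$ of degree $<K$ with at least $H/2$ zeros there. Lemma~\ref{lem:poly}(a) gives $\ell^MP=0$, and (b) gives $\Phi(n+\Pi)=P(\Pi)=P(0)=\Phi(n)$. The event $\Phi(n+\Pi)\ne\Phi(n)$ does not involve $\varepsilon$ or $H$. Letting $\nu\to\infty$, then $H\to\infty$ and $\varepsilon\to0$ in \eqref{eq:goodmeasure}, we get $\mathbb P_z(\Phi(n+\Pi)\ne\Phi(n))\to0$.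

\emph{Dilation.} At a multiple $n=\Pi n'$, complete additivity gives $\Phi(n+\Pi)-\Phi(n)=\Phi(n'+1)-\Phi(n')$. Hence
\[
\sum_{\substack{n'\le z\\ \Phi(n'+1)\ne\Phi(n')}}\frac1{n'}\le\Pi\sum_{\substack{n\le z\\ \Phi(n+\Pi)\ne\Phi(n)}}\frac1n+\sum_{z/\Pi<n'\le z}\frac1{n'}=o(\log z),
\]
that is, $\mathbb P_z(\Phi(n+1)\ne\Phi(n))\to0$.

\emph{The constant is zero.} Fix $\varepsilon$ and $H$ again. By Lemma~\ref{lem:log}(a), whose bound is uniform in the function, $\mathbb P_z(\Phi(n+h+1)\ne\Phi(n+h))\to0$ for each $h<H$. So outside a set of $\mathbb P_z$-measure $o(1)$, $\Phi$ is constant on $[n,n+H]$; if $n$ is also good, the window meets $\mathcal N$ and the constant is $0$. By \eqref{eq:goodmeasure}, $\limsup_\nu\mathbb P_z(\Phi\ne0)\le\varepsilon+2\kappa_H$. Let $H\to\infty$ and $\varepsilon\to0$.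
\end{proof}

\begin{proposition}\label{prop:bounded}
There is $m\ge0$ with $\ell^mF=0$.
\end{proposition}

\begin{proof}
If $\sum_{p\in E_m}1/p\le\frac1{10}$ for some $m$, Lemma~\ref{lem:spread} with $m_\nu=m$, $z_\nu=\nu$ gives $\ell^mF(n)=0$ for almost all $n$, and Lemma~\ref{lem:log}(d) gives $\ell^mF=0$.

Suppose then that $\sum_{p\in E_m}1/p>\frac1{10}$ for every $m$. We look at the height where the mass of $E_m$ first exceeds $\frac1{10}$ and show that it is in fact much smaller there. Let $z_m$ be the least integer with $\tau_m(z_m)>\frac1{10}$, so that $\tau_m(z_m)\le\frac1{10}+\frac1{z_m}$. By (T1), for each $Z$ there is $m(Z)$ with $\ell^mF(p)=0$ for all $p\le Z$ and $m\ge m(Z)$; hence $z_m\to\infty$. Write $z=z_m$ and $\Phi=\ell^mF$. By Lemma~\ref{lem:spread}, $\sum_{n\le z,\,\Phi(n)\ne0}1/n=o(\log z)$ as $m\to\infty$.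

Let $\theta=\frac1{50}$, and consider the products $pr$ with $p\in E_m$, $p\le z^{1-\theta}$, $r\in\mathcal N_m$, $r\le z^\theta$. They are at most $z$; they are distinct, because $p$ is the only prime factor of $pr$ in $E_m$; and $\Phi(pr)=\Phi(p)\ne0$. Removing the multiples of the primes in $E_m$ from the harmonic sum,
\[
\sum_{r\le z^\theta,\ r\in\mathcal N_m}\frac1r\ \ge\ L_{z^\theta}-\sum_{p\in E_m,\ p\le z^\theta}\frac1pL_{z^\theta}\ \ge\ L_{z^\theta}\big(1-\tau_m(z)\big)\ \ge\ \tfrac45\theta\log z
\]
for $m$ large. Hence $\tau_m(z^{1-\theta})\cdot\frac45\theta\log z\le\sum_{n\le z,\,\Phi(n)\ne0}1/n=o(\log z)$, so $\tau_m(z^{1-\theta})=o(1)$. By Mertens' theorem, $\sum_{p\le y}1/p=\log\log y+c_0+o(1)$ for a constant $c_0$, so all primes in $(z^{1-\theta},z]$ together contribute $\log\frac1{1-\theta}+o(1)$. Since $\log\frac{50}{49}<\frac1{49}<\frac1{10}$, we get $\tau_m(z)<\frac1{10}$ for $m$ large, contrary to the choice of $z_m$.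
\end{proof}

\section{Functions of order $\ell$}\label{sec:order}

It remains to exclude a nonzero function $G$ with $\ell G=0$. For such a function the polynomial condition collapses to $G(n+1)=G(n)$ for almost all $n$, as we show at the end of the section. Then $g=e(G)$ is completely multiplicative, that is, $g(nm)=g(n)g(m)$ for all $n,m$, and it correlates perfectly with its shift. Tao's theorem \cite[Theorem~1.3]{Tao16} describes the functions for which this can happen.

\begin{theorem}[Tao]\label{thm:tao}
Let $a_1,a_2\in\mathbb N$ and $b_1,b_2\in\mathbb Z$ with $a_1b_2\ne a_2b_1$, let $\varepsilon>0$, and let $Q$ be large enough in terms of these. Let $x\ge\omega\ge Q$, and let $g_1,g_2$ be multiplicative with $|g_i|\le1$ and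
\[
\sum_{p\le x}\frac{1-\operatorname{Re}g_1(p)\bar\chi(p)p^{-it}}p\ge Q
\]
for all Dirichlet characters $\chi$ of period at most $Q$ and all real $t$ with $|t|\le Qx$. Then
\[
\Big|\sum_{x/\omega<n\le x}\frac{g_1(a_1n+b_1)g_2(a_2n+b_2)}n\Big|\le\varepsilon\log\omega .
\]
\end{theorem}

The sum over primes has nonnegative terms and measures how far $g_1$ is from $\chi(n)n^{it}$. A character of period at most $Q$ is a character modulo some $q\le Q$: it is completely multiplicative, $q$-periodic, and $\chi(n)^{\varphi(q)}=1$ for $n$ prime to $q$, where $\varphi$ now denotes Euler's function. The factor $n^{it}$ is the multiplicative form of the function $\tau\log n$ of Remark~\ref{rem:log}, and finite order is what excludes it: a suitable power kills both $g$ and $\chi$, so a power of $p^{it}$ must be close to $1$, which makes $\zeta$ large near the line $\operatorname{Re}s=1$. Since $t$ may be as large as $Qx$, the classical bound $\zeta(\sigma+it)\ll\log t$ (uniform for $\sigma\ge1$, $t\ge2$) just fails to give a contradiction. We need the bound $\zeta(1+it)\ll(\log t)^{2/3}$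 for $t\ge2$ (Vinogradov--Korobov, Richert), extended to the right of the line.

\begin{lemma}\label{lem:zeta}
We have $\zeta(\sigma+iv)\ll(\log(v+2))^{2/3}$ uniformly for $1\le\sigma\le2$, $v\ge2$.
\end{lemma}

\begin{proof}
For $2\le v\le4$ this holds by compactness. Let $v\ge4$ and $s_0=\sigma_0+iv$ with $1\le\sigma_0\le2$. Consider $Z(s)=\zeta(s)e^{(s-s_0)^2}$ on the rectangle $1\le\operatorname{Re}s\le2$, $|\operatorname{Im}s-v|\le v/2$, where $\operatorname{Im}s\ge2$ and $|e^{(s-s_0)^2}|\le e^{1-(\operatorname{Im}s-v)^2}$. On $\operatorname{Re}s=1$ we have $|Z|\ll(\log v)^{2/3}$. On $\operatorname{Re}s=2$ we have $|Z|\le e\,\zeta(2)$. On the horizontal sides the classical bound gives $|Z|\ll(\log2v)\,e^{1-v^2/4}\ll1$. By the maximum principle $|\zeta(s_0)|=|Z(s_0)|\ll(\log v)^{2/3}$.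
\end{proof}

\begin{lemma}\label{lem:char}
Let $G:\mathbb N\to T_\ell$ be completely additive with $\ell G=0$ and $G(n+1)=G(n)$ for almost all $n$, and let $g=e(G)$. Then there is a Dirichlet character $\chi$ modulo some $q$ such that $E=\{p\nmid q:g(p)\ne\chi(p)\}$ satisfies $\sum_{p\in E}1/p<\infty$.
\end{lemma}

\begin{proof}
Since $g(n)\overline{g(n+1)}=1$ for almost all $n$, we have $\sum_{1<n\le x}g(n)\overline{g(n+1)}/n=(1+o(1))\log x$. Apply Theorem~\ref{thm:tao} with $\varepsilon=\frac12$, $\omega=x$, $g_1=g$, $g_2=\bar g$, $a_1=a_2=1$, $b_1=0$, $b_2=1$. Its conclusion fails for large $x$, so there is a fixed $Q$ such that for all large $x$ there are a character $\chi$ modulo some $q\le Q$ and a real $t$ with $|t|\le Qx$ and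
\begin{equation}\label{eq:pretend}
\sum_{p\le x}\frac{1-\operatorname{Re}g(p)\bar\chi(p)p^{-it}}p<Q .
\end{equation}
Here $\chi$ and $t$ depend on $x$; implied constants below do not.

\emph{Isolating $p^{it}$.} Let $D=\ell\cdot\operatorname{lcm}\{\varphi(q'):q'\le Q\}$ and $v=D|t|\le DQx$. For $p\nmid q$ the number $\xi=g(p)\bar\chi(p)p^{-it}$ is unimodular, and $\xi^D=p^{-iDt}$ because $g^\ell=1$. From $|1-\xi^D|\le D|1-\xi|$ we get
\[
1-\cos(v\log p)=1-\operatorname{Re}\xi^D=\tfrac12|1-\xi^D|^2\le\tfrac12D^2|1-\xi|^2=D^2(1-\operatorname{Re}\xi).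
\]
With \eqref{eq:pretend}, and bounding the terms with $p\mid q$ trivially,
\begin{equation}\label{eq:cos}
\sum_{p\le x}\frac{1-\cos(v\log p)}p\le D^2Q+\sum_{p\le Q}\frac2p=O(1).
\end{equation}

\emph{The zeta function is large.} Put $\sigma=1+\frac1{\log x}$. The Euler product gives $\log|\zeta(\sigma+iv)|=\sum_p\cos(v\log p)p^{-\sigma}+O(1)$ uniformly in $v$, the error coming from the prime powers $p^m$ with $m\ge2$. By $1-e^{-y}\le y$ and Mertens' estimate $\sum_{p\le x}\frac{\log p}p=\log x+O(1)$,
\[
\sum_{p\le x}\big(p^{-1}-p^{-\sigma}\big)\le\frac1{\log x}\sum_{p\le x}\frac{\log p}p=O(1).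
\]
Partial summation from $\pi(y)\ll y/\log y$ gives $\sum_{p>x}p^{-\sigma}\ll\int_x^\infty\frac{dy}{y^\sigma\log y}=\int_1^\infty\frac{e^{-u}}u\,du=O(1)$, by the substitution $y=x^u$. Hence $\log|\zeta(\sigma+iv)|=\sum_{p\le x}\cos(v\log p)/p+O(1)$, which equals $\log\log x+O(1)$ by \eqref{eq:cos} and Mertens' theorem. So $|\zeta(\sigma+iv)|\gg\log x$.

\emph{Hence $t$ is tiny.} If $v\ge2$, Lemma~\ref{lem:zeta} gives $|\zeta(\sigma+iv)|\ll(\log x)^{2/3}$, which is impossible for large $x$. So $v<2$. As $(s-1)\zeta(s)$ is entire and so bounded on compact sets, $\log x\ll|\sigma-1+iv|^{-1}$, whence $|t|\le v\ll1/\log x$. Then $\sum_{p\le x}|1-p^{-it}|/p\le|t|\sum_{p\le x}\frac{\log p}p=O(1)$, and \eqref{eq:pretend} gives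
\[
\sum_{p\le x}\frac{1-\operatorname{Re}g(p)\bar\chi(p)}p\le Q'
\]
with $Q'$ independent of $x$.

\emph{From closeness to equality.} There are finitely many characters of modulus at most $Q$; fix one, $\chi$ modulo $q$, that occurs for arbitrarily large $x$. The terms are nonnegative, so the full series over all primes is at most $Q'$. For $p\nmid q$, $g(p)\bar\chi(p)$ is a root of unity of order dividing $\ell\varphi(q)$. If it is not $1$, then $1-\operatorname{Re}g(p)\bar\chi(p)\ge1-\cos\frac{2\pi}{\ell\varphi(q)}>0$. Therefore $\sum_{p\in E}1/p<\infty$.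
\end{proof}

Now $g$ agrees with a periodic function at most integers free of small primes. So $G$ vanishes on most of one residue class, and the equation $G(n+1)=G(n)$ carries this to all classes.

\begin{proposition}\label{prop:order}
Under the hypotheses of Lemma~\ref{lem:char}, $G=0$.
\end{proposition}

\begin{proof}
Let $\chi,q,E$ be as in Lemma~\ref{lem:char} and let $\eta>0$. Choose $y>q$ with $\sum_{p\in E,\,p>y}1/p\le\eta$, and put $M_0=q\prod_{p\le y}p$. Let $n\equiv1\pmod{M_0}$. All prime factors of $n$ exceed $y$, so they do not divide $q$. If none of them lies in $E$, then $g(n)=\chi(n)=\chi(1)=1$, that is, $G(n)=0$. A prime $p>y$ is invertible modulo $M_0$, and the reciprocals of the integers up to $x$ in one class modulo $M_0$ add up to at most $1+\sum_{1\le j\le x}\frac1{jM_0}$. Hence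
\[
\sum_{\substack{n\le x,\ n\equiv1\ (M_0)\\ G(n)\ne0}}\frac1n\ \le\sum_{\substack{p\in E\\ y<p\le x}}\frac1p\sum_{\substack{n'\le x/p\\ pn'\equiv1\ (M_0)}}\frac1{n'}\ \le\ \eta\Big(1+\frac{1+\log x}{M_0}\Big).
\]
With Lemma~\ref{lem:log}(c) this gives $\liminf_x\mathbb P_x(n\equiv1\ (M_0),\ G(n)=0)\ge\frac{1-\eta}{M_0}$.

Fix $0\le h<M_0$. By hypothesis and Lemma~\ref{lem:log}(b), $G(n+h)=G(n)$ for almost all $n$, so the same lower bound holds for the event $n\equiv1\ (M_0)$, $G(n+h)=0$. By Lemma~\ref{lem:log}(a) it holds for the event $n\equiv1+h\ (M_0)$, $G(n)=0$. Summing over $h$ gives $\liminf_x\mathbb P_x(G(n)=0)\ge1-\eta$. Since $\eta$ is arbitrary, $G(n)=0$ for almost all $n$, and $G=0$ by Lemma~\ref{lem:log}(d).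
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
Suppose $F\ne0$. By Proposition~\ref{prop:bounded} there is a least $m\ge1$ with $\ell^mF=0$. Put $G=\ell^{m-1}F$, so $G\ne0$ and $\ell G=0$, and let $\Pi'=\ell^{1+\mu}$. By Lemma~\ref{lem:newton} with $H=K+\Pi'$, for almost all $n$ there is a polynomial $P$ of degree $<K$ with $G(n+h)=P(h)$ for $0\le h\le H$. Then $\ell P(h)=0$ for $0\le h\le K$, and Lemma~\ref{lem:poly}(b) with $M'=1$ gives $G(n+\Pi')=G(n)$. By Lemma~\ref{lem:log}(b) this holds at $\Pi'n$ for almost all $n$, and $G(\Pi'n+\Pi')-G(\Pi'n)=G(n+1)-G(n)$. So $G(n+1)=G(n)$ for almost all $n$, and Proposition~\ref{prop:order} gives $G=0$, a contradiction.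
\end{proof}

With Proposition~\ref{prop:sep} and Theorem~\ref{thm:poly} proved, the deduction in Section~\ref{sec:reduction} yields Theorem~\ref{thm:main} and Corollary~\ref{cor:conj}.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{On additive functions with values in abelian groups},
\texttt{http://ac.inf.elte.hu/Vol\_039\_2013/355\_39.pdf}.

\bibitem{GT10}
Green and Tao, \emph{Linear equations in primes}, Ann. of Math. 171 (2010).

\bibitem{GT12}
Green and Tao, Ann. of Math. 175 (2012).

\bibitem{GTZ12}
Green, Tao and Ziegler, Ann. of Math. 176 (2012).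

\bibitem{MR16}
Matom\"aki and Radziwi{\l}{\l}, Ann. of Math. 183 (2016).

\bibitem{Tao16}
Tao, Forum Math. Pi 4 (2016), e8.

\end{thebibliography}
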